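# Cotype of Lipschitz-free spaces over Hölder metrics on Hilbert space

## 1. Over $\mathbb R^N$ the Hölder-free space sits inside $L_1$

**Free spaces.** Let $(M,\rho)$ be a metric space with a chosen origin $0$, and let $\mathrm{Lip}(M,\rho)$ be the Banach space of real Lipschitz functions $f$ on $M$ with $f(0)=0$, normed by the best Lipschitz constant. The Lipschitz-free space $\mathcal F(M,\rho)$ is the closed linear span in $\mathrm{Lip}(M,\rho)^*$ of the evaluations $\delta_x:f\mapsto f(x)$. It is the canonical predual of $\mathrm{Lip}(M,\rho)$.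

If $d$ is a metric and $0<\alpha\le1$, then $d^\alpha$ is again a metric, and we write $\mathcal F^{(\alpha)}(M)=\mathcal F(M,d^\alpha)$. Lipschitz functions for $d^\alpha$ are the $\alpha$-Hölder functions for $d$. "The $\alpha$-Hölder constant of $f$ is at most $C$" means $|f(x)-f(y)|\le C\,d(x,y)^\alpha$ for all $x,y$.

Let $\mathcal M_0(M)$ be the space of finitely supported signed measures of total mass $0$. Since $\delta_0=0$ in $\mathcal F$, any finite combination of evaluations can be given mass $0$ by adding a multiple of $\delta_0$. So $\mathcal M_0(M)$ is a dense subspace of $\mathcal F(M,\rho)$, with norm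
$$\|\mu\|_{\mathcal F(\rho)}=\sup\{\mu(f): f \text{ is } 1\text{-Lipschitz for }\rho\}.\tag{1}$$
Adding a constant to $f$ does not change $\mu(f)$, so the condition $f(0)=0$ may be dropped and the norm does not depend on the origin. For $\rho=d^\alpha$ we write $\|\mu\|_{(\alpha)}$.

**Example (the line, $\alpha=1$).** For $\mu\in\mathcal M_0(\mathbb R)$ and $f$ Lipschitz, $\mu(f)=-\int f'(x)\,\mu((-\infty,x])\,dx$: it is enough to check $\mu=\delta_b-\delta_a$ with $a<b$, where both sides equal $\int_a^bf'$. Taking the supremum over $|f'|\le1$ gives $\|\mu\|=\int|\mu((-\infty,x])|\,dx$. So $\mathcal F(\mathbb R)$ embeds isometrically in $L_1(\mathbb R)$.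

**Example (an orthonormal sequence).** Let $M=\{0,e_1,e_2,\dots\}\subset\ell_2$. A function with $f(0)=0$ and $|f(e_i)|\le\frac12$ has $\alpha$-Hölder constant at most $1$, because all distances are at least $1$ and all differences at most $1$. Hence $\frac12\sum|a_i|\le\|\sum a_i\delta_{e_i}\|_{(\alpha)}\le\sum|a_i|$, and $\mathcal F^{(\alpha)}(M)$ is isomorphic to $\ell_1$. A set that spans infinitely many dimensions need not leave $L_1$.

We use three elementary facts.

**(F1)** If $0\in N\subset M$, the natural map $\mathcal F(N,\rho)\to\mathcal F(M,\rho)$ is isometric. By McShane's theorem a $1$-Lipschitz $f$ on $N$ extends to the $1$-Lipschitz function $x\mapsto\inf_{y\in N}[f(y)+\rho(x,y)]$ on $M$, so the suprema in (1) over $N$ and over $M$ agree. By independence of the origin, $\|\mu\|_{\mathcal F(\rho)}$ may be computed on any set containing $\operatorname{supp}\mu$.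

**(F2)** If $P$ is a seminorm on $\mathcal M_0(M)$ with $P(\delta_x-\delta_y)\le C\rho(x,y)$ for all $x,y$, then $P\le C\|\cdot\|_{\mathcal F(\rho)}$. Indeed, given $\mu$, Hahn–Banach gives a linear $\ell\le P$ with $\ell(\mu)=P(\mu)$. Put $f(x)=\ell(\delta_x-\delta_0)$. Then $|f(x)-f(y)|=|\ell(\delta_x-\delta_y)|\le C\rho(x,y)$, and $\mu(f)=\ell(\mu)$ because $\mu$ has mass $0$. So $P(\mu)=\mu(f)\le C\|\mu\|_{\mathcal F(\rho)}$.

**(F3)** On a normed space the dilation $x\mapsto rx$ multiplies norms in $\mathcal F^{(\alpha)}$ by $r^\alpha$, since it multiplies the metric $d^\alpha$ by $r^\alpha$.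

Here is the easy case. For $\alpha<1$ there is no derivative to take, as there was on the line; its replacement is smoothing at all dyadic scales.

**Proposition A.** Let $0<\alpha<1$ and $\dim X=N<\infty$. Then $\mathcal F^{(\alpha)}(X)$ embeds isomorphically in $L_1$.

*Proof.* A linear isomorphism changes the metric, hence the norm (1), by bounded factors, so let $X=\mathbb R^N$ be Euclidean. Constants $C$ may depend on $N$, $\alpha$ and the kernel chosen now. Let $\varphi\in C_c^\infty(\mathbb R^N)$ be even and nonnegative with $\int\varphi=1$, and put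
$$\varphi_k=2^{kN}\varphi(2^k\cdot),\quad \eta_k=\varphi_k*\varphi_k,\quad \psi_k=\varphi_{k+1}-\varphi_k,\quad \chi_k=\varphi_{k+1}+\varphi_k .$$
Then $\eta_{k+1}-\eta_k=\psi_k*\chi_k$, and each family is obtained from its $k=0$ member by the same scaling as $\varphi_k$.

**Step 1: bound $\|\mu\|_{(\alpha)}$ by $L_1$ norms.** Let $\mu\in\mathcal M_0(\mathbb R^N)$ and let $f$ have $\alpha$-Hölder constant at most $1$. First, $|f*\eta_k-f|\le\int|z|^\alpha\eta_k(z)\,dz=C2^{-k\alpha}$, so $f*\eta_k\to f$ uniformly as $k\to\infty$. Second, since $\int\nabla\eta_k=0$,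
$$|\nabla(f*\eta_k)(x)|=\Big|\int(f(x-z)-f(x))\nabla\eta_k(z)\,dz\Big|\le\int|z|^\alpha|\nabla\eta_k(z)|\,dz=C2^{k(1-\alpha)} .$$
As $k\to-\infty$ this tends to $0$; because $\mu$ has mass $0$, $\mu(f*\eta_k)\to0$. Third, since $\int\psi_k=0$, $\|f*\psi_k\|_\infty\le\int|z|^\alpha|\psi_k(z)|\,dz=C2^{-k\alpha}$. Telescoping, and moving the even kernel $\chi_k$ onto $\mu$ by Fubini,
$$\mu(f)=\sum_{k\in\mathbb Z}\mu(f*\psi_k*\chi_k)=\sum_k\int(f*\psi_k)(\mu*\chi_k)\,dx\le C\sum_k2^{-k\alpha}\|\mu*\chi_k\|_1.\tag{2}$$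

**Step 2: bound the $L_1$ norms by $\|\mu\|_{(\alpha)}$.** We have $\|(\delta_x-\delta_y)*\chi_k\|_1\le C\min(1,2^k|x-y|)$: the first bound is $2\|\chi_k\|_1=4$, the second is $|x-y|\,\|\nabla\chi_k\|_1=C2^k|x-y|$. With $r=|x-y|$,
$$\sum_k2^{-k\alpha}\min(1,2^kr)\le r\sum_{2^k\le1/r}2^{k(1-\alpha)}+\sum_{2^k>1/r}2^{-k\alpha}\le Cr^\alpha .$$
The seminorm $P(\mu)=\sum_k2^{-k\alpha}\|\mu*\chi_k\|_1$ is therefore finite on differences $\delta_x-\delta_y$, hence on their span $\mathcal M_0$, and (F2) gives $P(\mu)\le C\|\mu\|_{(\alpha)}$.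

**Step 3: conclude.** By Steps 1 and 2, $\mu\mapsto(2^{-k\alpha}\mu*\chi_k)_{k\in\mathbb Z}$ extends to an isomorphic embedding of $\mathcal F^{(\alpha)}(\mathbb R^N)$ into $\ell_1(\mathbb Z;L_1(\mathbb R^N))$, which embeds isometrically in $L_1$. $\square$

## 2. From $\mathbb R^N$ to $\ell_2$: the constants and the statements

What changes when $\mathbb R^N$ is replaced by $\ell_2$? We would need constants independent of $N$. Step 2 can be made dimension-free, for instance with a Gaussian kernel, which decays fast enough for the same proof. If $\varphi$ is the standard Gaussian density, then, with $h=x-y$ and $\gamma$ a standard Gaussian variable,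
$$\|\varphi(\cdot-x)-\varphi(\cdot-y)\|_1\le\sup_{z}\|\langle\nabla\varphi(\cdot-z),h\rangle\|_1=|h|\,\mathbb E|\gamma|=\sqrt{2/\pi}\,|x-y|.\tag{3}$$
Step 1 then breaks, at the bound for $\|f*\psi_k\|_\infty$. Take $f(z)=|z|^\alpha$, whose $\alpha$-Hölder constant is $1$, and let $g$ be a standard Gaussian vector in $\mathbb R^N$. Then
$$|f*\psi_k(0)|=(1-2^{-\alpha})2^{-k\alpha}\,\mathbb E|g|^\alpha .$$
Since $\mathbb E|g|^2=N$ and $\mathbb E|g|^4=N^2+2N\le3N^2$, the Paley–Zygmund inequality gives $\mathbb P(|g|^2\ge N/2)\ge\frac1{12}$, so $\mathbb E|g|^\alpha\ge\frac1{12}(N/2)^{\alpha/2}$. The constant in Step 1 grows like a power of $N$: moving by Gaussian noise that is small in every direction is a large move in norm. This shows only that this choice of kernel fails. So we ask, as in "Spaces of Lipschitz and Hölder functions and their applications" (https://raco.cat/index.php/CollectaneaMathematica/article/download/56573/67883/): for $0<\alpha<1$, does $\mathcal F^{(\alpha)}(B_{\ell_2})$,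 or $\mathcal F^{(\alpha)}(\ell_2)$, embed linearly and isomorphically into $L_1$? Does it have cotype two?

**Cotype.** Let $\varepsilon_i$ be independent random signs and $\gamma_i$ independent standard Gaussians. A Banach space $X$ has cotype $q$ if there is $C$ with $(\sum\|x_i\|^q)^{1/q}\le C\,\mathbb E\|\sum\varepsilon_ix_i\|$ for all finite families. By Kahane's inequality the moment used on the right is immaterial. Cotype passes to closed subspaces and is an isomorphic invariant. The space $c_0$ has no cotype $q<\infty$: for its unit vectors $\|\sum_{i\le n}\varepsilon_ie_i\|=1$ while the left side is $n^{1/q}$.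

The space $L_1$ has cotype $2$. By Khintchine's inequality with Szarek's constant, $\mathbb E|\sum\varepsilon_ic_i|\ge\frac1{\sqrt2}(\sum c_i^2)^{1/2}$ for real $c_i$; integrating, and then using Minkowski's inequality, for $h_i\in L_1$,
$$\mathbb E\Big\|\sum\varepsilon_ih_i\Big\|_1\ge\tfrac1{\sqrt2}\Big\|\Big(\sum h_i^2\Big)^{1/2}\Big\|_1\ge\tfrac1{\sqrt2}\Big(\sum\|h_i\|_1^2\Big)^{1/2}.\tag{4}$$
So a space without cotype $2$ does not embed in $L_1$.

Both answers are no for every $0<\alpha<1$. In sharp form, the optimal cotype of both spaces is exactly $\frac4{2-\alpha}$, and it is attained. The statements are as follows.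

**Theorem 1.** Let $1\le p\le2$, $0<\alpha\le1$, $\theta:=\alpha/p<1$. For every $n$ there are $m_1,\dots,m_n\in\mathcal F^{(\alpha)}(L_p)$ with
$$\|m_i\|\ge\tfrac14,\qquad\Big\|\sum_i\varepsilon_im_i\Big\|\le4\,n^{(1-\theta)/2}\quad\text{for all signs}.$$
Hence $\mathcal F^{(\alpha)}(L_p)$ and $\mathcal F^{(\alpha)}(B_{L_p})$ do not have cotype $q$ for any $q<\frac2{1-\theta}$. For $p=2$: $\mathcal F^{(\alpha)}(\ell_2)$ and $\mathcal F^{(\alpha)}(B_{\ell_2})$ fail cotype $q$ for all $q<\frac4{2-\alpha}$. In particular they fail cotype $2$ and do not embed into $L_1$.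

**Theorem 2.** Let $0<\alpha<1$.
(a) For every metric space $M$, $\mathcal F^{(\alpha)}(M)$ has cotype $\frac2{1-\alpha}$, with constant depending only on $\alpha$. This is optimal for $M=L_1$ and $M=B_{L_1}$.
(b) For every subset $M$ of a Hilbert space, $\mathcal F^{(\alpha)}(M)$ has cotype $\frac4{2-\alpha}$, with constant depending only on $\alpha$. This is optimal for $M=\ell_2$ and $M=B_{\ell_2}$.

**Theorem 3.** Let $0<\alpha<1$ and let $X$ be a normed space. The following are equivalent: (i) $\dim X<\infty$; (ii) $\mathcal F^{(\alpha)}(X)$ embeds in $L_1$; (iii) $\mathcal F^{(\alpha)}(B_X)$ embeds in $L_1$; (iv) $\mathcal F^{(\alpha)}(B_X)$ has cotype $2$. If $\dim X=\infty$, then $\mathcal F^{(\alpha)}(B_X)$ has no cotype $q<\frac4{2-\alpha}$ (this last statement also holds for $\alpha=1$).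

Proposition A is (i)$\Rightarrow$(ii) of Theorem 3.

## 3. The Euclidean torus gives only $\sqrt n$

To defeat cotype $2$ we want $n$ elements with norms bounded below and all signed sums much smaller than $\sqrt n$. Let $\mathbb T=\mathbb R/2\pi\mathbb Z$ with arc-length metric $|\cdot|_{\mathbb T}$; integrals over compact groups are with respect to normalized Haar measure. A first try is to give $n$ independent functions $\sin x_i$ on $\mathbb T^n$ as densities on the obvious torus in Euclidean space: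
$$m_i=\int_{\mathbb T^n}\sin(x_i)\,\delta_{\Psi(x)}\,dx,\qquad \Psi(x)=(\cos x_i,\sin x_i)_{i\le n}\in\mathbb R^{2n}.$$

These elements do not contradict cotype $2$. On the one hand $\|m_i\|\le1$: replace $x_i$ by $-x_i$ to write $\langle m_i,f\rangle=\frac12\int\sin(x_i)[f(\Psi(x))-f(\Psi(x'))]\,dx$, where $|\Psi(x)-\Psi(x')|=2|\sin x_i|\le2$, so the pairing is at most $\frac12 2^\alpha\le1$.

On the other hand, fix signs and let $w=\sum\varepsilon_i\sin x_i$. Then $w(x)=\langle\Psi(x),e\rangle$ with $|e|=\sqrt n$. The function $f(v)=\max(-1,\min(1,\langle v,e\rangle/\sqrt n))$ is $1$-Lipschitz and bounded by $1$, so $|f(v)-f(v')|\le\min(2,|v-v'|)\le2^{1-\alpha}|v-v'|^\alpha$. With $s=w/\sqrt n$,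
$$\Big\|\sum\varepsilon_im_i\Big\|\ge\tfrac12\int wf(\Psi)\,dx=\tfrac{\sqrt n}2\int\min(|s|,s^2)\,dx\ge\tfrac{\sqrt n}2\int\Big(s^2-\frac{s^4}4\Big)dx\ge\tfrac5{32}\sqrt n .$$
Here $\min(|s|,s^2)\ge s^2-s^4/4$ because $|s|-|s|^3/4\le\frac{4}{3\sqrt3}<1$; also $\int s^2=\frac12$, and $\int s^4=n^{-2}(\frac38n+\frac34n(n-1))\le\frac34$.

The weak point is visible. A function $g$ on the torus that is $1$-Lipschitz for the Euclidean metric may have $\sum_i|\partial_ig|$ as large as $\sqrt n$, and after integration by parts this sum is what pairs with $w$. If the metric on $\mathbb T^n$ were the maximum metric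
$$D(x,x')=\max_i|x_i-x_i'|_{\mathbb T}=\min\{\|h\|_\infty:\ x'=x+h\text{ in }\mathbb T^n\},$$
then each $\sin x_i$ would still be $1$-Lipschitz, while every $1$-Lipschitz $g$ would have $\sum_i|\partial_ig|\le1$.

We will not place $(\mathbb T^n,D)$ in Hilbert space. We place there a larger group $A$ with an $\ell_1$-type metric, of which $(\mathbb T^n,D)$ is a quotient. This suffices, because the densities $\sin x_i$ are pulled back from the quotient: pairing them with a test function on $A$ sees only the average of that function over fibers, and this average is automatically regular for the quotient metric $D$.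

## 4. An $\ell_1$-torus above the $\ell_\infty$-torus: proof of Theorem 1

**Step 1: the group and its quotient.** Let $\Omega=\{-1,1\}^n$ and let $A=\mathbb T^\Omega$, a compact group with normalized Haar measure $dy$. Put $|y|_1=\sum_\omega|y_\omega|_{\mathbb T}$ and
$$\pi:A\to\mathbb T^n,\qquad\pi_i(y)=\sum_{\omega\in\Omega}\omega_iy_\omega .$$
Since $\omega_i=\pm1$, $\pi$ is a well-defined continuous homomorphism, and $|\pi_i(y)-\pi_i(y')|_{\mathbb T}\le|y-y'|_1$.

It has economical lifts. Given $h\in\mathbb R^n$, the cube $[-1,1]^n$ is the convex hull of $\Omega$, so $h=\|h\|_\infty\sum_\omega p_\omega\omega$ with $p_\omega\ge0$ and $\sum p_\omega=1$. Then $y_h:=(\|h\|_\infty p_\omega)_\omega$ satisfies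
$$\pi(y_h)=h,\qquad|y_h|_1\le\|h\|_\infty.\tag{5}$$
In particular $\pi$ is onto. The image of Haar measure under an onto homomorphism is translation invariant, so $\pi$ maps Haar measure to Haar measure; the same holds for each $\pi_i:A\to\mathbb T$.

**Step 2: place $A$ in $L_p$.** Let $E=L_p(\Omega\times\mathbb T)$, for counting measure times Lebesgue measure of total mass $2\pi$. It embeds isometrically in $L_p[0,1]$, and for $p=2$ it is isometric to $\ell_2$. Let $\Phi(y)=(1_{[y_\omega,y_\omega+\pi]})_\omega$ (here $\pi$ is the number). If $b=a+s$ with $0\le s\le\pi$, the half-circles starting at $a$ and $b$ differ by two arcs of length $s$; so the symmetric difference has measure $2|a-b|_{\mathbb T}$, and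
$$\|\Phi(y)-\Phi(y')\|_p=(2|y-y'|_1)^{1/p}.\tag{6}$$

**Step 3: the elements.** Put
$$m_i=\int_A\sin(\pi_i(y))\,\delta_{\Phi(y)}\,dy\in\mathcal F^{(\alpha)}(E).$$
This is a Bochner integral of a continuous function on a compact space, since $\|\delta_a-\delta_b\|=\|a-b\|_p^\alpha$. Thus $\langle m_i,f\rangle=\int_Af(\Phi(y))\sin\pi_i(y)\,dy$. By (F1), norms may be computed in $\mathcal F^{(\alpha)}(E)$.

**Step 4: the lower bound $\|m_i\|\ge\frac14$.** We test on $u=\sin\circ\pi_i$ itself. Since $\min(1,s)\le s^\theta$ for $s\ge0$, and by (6) with $p\theta=\alpha$,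
$$|u(y)-u(y')|\le\min(2,|y-y'|_1)\le2\Big(\frac{|y-y'|_1}2\Big)^\theta\le2(2|y-y'|_1)^\theta=2\|\Phi(y)-\Phi(y')\|_p^\alpha .$$
So $u\circ\Phi^{-1}$, defined on $\Phi(A)$, extends by McShane (for the metric $\|\cdot\|_p^\alpha$) to a function on $E$ with $\alpha$-Hölder constant at most $2$. Subtracting a constant so that it vanishes at the origin does not change the pairing, because $\int_A\sin\pi_i=0$. Hence $\|m_i\|\ge\frac12\int_A\sin^2\pi_i=\frac14$.

**Step 5: push test functions down to $\mathbb T^n$.** Let $f$ have $\alpha$-Hölder constant at most $1$ and put $u=f\circ\Phi$. By (6), $|u(y)-u(y')|\le(2|y-y'|_1)^\theta$. Define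
$$\bar u(\pi(y))=\int_{\ker\pi}u(y+k)\,dk ,$$
which depends only on $\pi(y)$ by invariance of Haar measure on $\ker\pi$. For continuous $w$ on $\mathbb T^n$, translating by $k\in\ker\pi$ does not change $w\circ\pi$; averaging over $k$ and using that $\pi$ preserves Haar measure,
$$\int_Au\,(w\circ\pi)\,dy=\int_A\bar u(\pi(y))\,w(\pi(y))\,dy=\int_{\mathbb T^n}\bar u\,w\,dx .$$
If $x=\pi(y)$ and $x'=x+h$, then $x'=\pi(y+y_h)$, and comparing $u(y+y_h+k)$ with $u(y+k)$ for each $k$ gives $|\bar u(x)-\bar u(x')|\le(2|y_h|_1)^\theta\le2^\theta\|h\|_\infty^\theta$. Taking the best $h$,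
$$|\bar u(x)-\bar u(x')|\le2^\theta D(x,x')^\theta.\tag{7}$$

**Step 6: approximate $\bar u$ by a function that is Lipschitz for $D$.** For $t>0$ let
$$g(x)=\inf_z\big[\bar u(z)+2^\theta t^{1-\theta}D(x,z)\big].$$
Then $g$ is $L$-Lipschitz for $D$ with $L=2^\theta t^{1-\theta}$. Taking $z=x$ gives $g\le\bar u$, and (7) gives
$$0\le\bar u-g\le2^\theta\sup_{r\ge0}(r^\theta-t^{1-\theta}r)\le2^\theta t^{-\theta}.\tag{8}$$
For the last inequality, $r^\theta\le t^{1-\theta}r$ when $r\ge1/t$, and $r^\theta\le t^{-\theta}$ when $r\le1/t$.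

**Step 7: the upper bound.** Let $w=\sum\varepsilon_i\sin x_i$. By Step 5, $\langle\sum\varepsilon_im_i,f\rangle=\int\bar u\,w\,dx$. The error part is controlled by $\|w\|_{L_1}\le\|w\|_{L_2}=\sqrt{n/2}$. For the main part, $g$ is Lipschitz, hence differentiable almost everywhere (Rademacher). At a point of differentiability, differentiate in the direction $(\operatorname{sgn}\partial_ig)_i$, of $\ell_\infty$-norm at most $1$, to get $\sum_i|\partial_ig|\le L$. Since $g$ is absolutely continuous on coordinate lines, integration by parts gives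
$$\int g\,w\,dx=\int\sum_i\varepsilon_i\cos(x_i)\,\partial_ig\,dx\le L .$$
With $t=\sqrt n$,
$$\int\bar u\,w\,dx\le2^\theta t^{-\theta}\sqrt{n/2}+2^\theta t^{1-\theta}=2^\theta(1+2^{-1/2})\,n^{(1-\theta)/2}\le4\,n^{(1-\theta)/2}.$$
Taking the supremum over $f$, $\|\sum\varepsilon_im_i\|\le4n^{(1-\theta)/2}$ for all signs.

**Step 8: cotype fails.** Cotype $q$ with constant $C$ would give $\frac14n^{1/q}\le4Cn^{(1-\theta)/2}$ for all $n$, that is $q\ge\frac2{1-\theta}$. For the ball, replace $\Phi$ by $r\Phi$ with $r>0$ (depending on $n$) so small that $r\Phi(A)\subset B_E$. By (F3) all norms are multiplied by $r^\alpha$, by (F1) they may be computed in $\mathcal F^{(\alpha)}(B_E)$, and the factor $r^\alpha$ cancels in the cotype inequality. For $p=2$ we have $\theta=\alpha/2$ and $\frac2{1-\theta}=\frac4{2-\alpha}>2$, so cotype $2$ fails, and by (4) neither space embeds in $L_1$. $\blacksquare$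

## 5. Every infinite-dimensional normed space: proof of Theorem 3

**Step 1: make the obstruction finite.** Let $\dim X=\infty$, $0<\alpha\le1$, and fix $n$. Theorem 1 with $p=2$, scaled into the ball, gives $m_i\in\mathcal F^{(\alpha)}(B_{\ell_2})$ and $\kappa=r^\alpha>0$ with $\|m_i\|\ge\kappa/4$ and $\|\sum\varepsilon_im_i\|\le4\kappa n^{(1-\theta)/2}$, where $\theta=\alpha/2$. Choose finitely supported $m_i'$ with $\|m_i-m_i'\|\le\kappa/(8n)$. Then
$$\|m_i'\|\ge\frac\kappa8,\qquad\Big\|\sum\varepsilon_im_i'\Big\|\le5\kappa\,n^{(1-\theta)/2}.$$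
All $m_i'$ live on one finite set $F\ni0$ in the unit ball of a finite-dimensional Hilbert space $H$.

**Step 2: move it to $B_X$.** By Dvoretzky's theorem there is a linear $J:H\to X$ with $\frac12|x|\le\|Jx\|\le|x|$, so $J(F)\subset B_X$. If $f$ has $\alpha$-Hölder constant at most $1$ on $J(F)$, then so does $f\circ J$ on $F$. If $g$ has $\alpha$-Hölder constant at most $1$ on $F$, then $g\circ J^{-1}$ has constant at most $2^\alpha$ on $J(F)$. Hence $J$ induces a map $\mathcal F^{(\alpha)}(F)\to\mathcal F^{(\alpha)}(J(F))\subset\mathcal F^{(\alpha)}(B_X)$ that does not increase norms and decreases them at most by the factor $2^\alpha$. Cotype $q$ of $\mathcal F^{(\alpha)}(B_X)$ with constant $C$ would give $2^{-\alpha}\frac18n^{1/q}\le5Cn^{(1-\theta)/2}$ for all $n$, so $q\ge\frac2{1-\theta}=\frac4{2-\alpha}$. This is the last statement of the theorem.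

**Step 3: the equivalences.** Let $0<\alpha<1$. Proposition A is (i)$\Rightarrow$(ii). By (F1), (ii)$\Rightarrow$(iii). Since $L_1$ has cotype $2$, (iii)$\Rightarrow$(iv). Since $2<\frac4{2-\alpha}$, Step 2 gives (iv)$\Rightarrow$(i). $\blacksquare$

## 6. Cotype $\frac2{1-\alpha}$ over every metric space: proof of Theorem 2(a)

Let $0<\alpha<1$. Now we want lower bounds for random sums. As in Proposition A, we split the Hölder norm into scales, but with norms defined by test functions instead of kernels. For $\mu\in\mathcal M_0(M)$ and $t>0$ put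
$$\|\mu\|_t=\sup\{\mu(f):|f|\le1,\ \mathrm{Lip}(f)\le t\}.$$
By McShane extension followed by truncation to $[-1,1]$, this may be computed on any subset containing $\operatorname{supp}\mu$. It is nondecreasing in $t$. If $t'\ge t$ and $f$ is admissible for $t'$, then $\frac t{t'}f$ is admissible for $t$, so $\|\mu\|_{t'}\le\frac{t'}t\|\mu\|_t$, and $t\mapsto\|\mu\|_t$ is continuous.

**Lemma 1.** With $C_1=\frac{2^{1-\alpha}}{\alpha(1-\alpha)}$: $\displaystyle\int_0^\infty t^{-\alpha}\|\mu\|_t\frac{dt}t\le C_1\|\mu\|_{(\alpha)}$.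

*Proof.* Write $d=d(x,y)$ with $x\ne y$. Since $\|\delta_x-\delta_y\|_t\le\min(2,td)$, the left side at $\delta_x-\delta_y$ is at most
$$\int_0^{2/d}t^{-\alpha}d\,dt+2\int_{2/d}^\infty t^{-\alpha-1}\,dt=2^{1-\alpha}d^\alpha\Big(\frac1{1-\alpha}+\frac1\alpha\Big)=C_1d^\alpha .$$
So the left side is a finite seminorm on $\mathcal M_0(M)$, and (F2) applies. $\square$

**Lemma 2.** $\displaystyle\|\mu\|_{(\alpha)}\le C_2\int_0^\infty t^{-\alpha}\|\mu\|_t\frac{dt}t$ with $C_2=8^\alpha/\ln2$.

*Proof.* We may assume that $M$ is finite, replacing it by $\operatorname{supp}\mu$. Let $|f(x)-f(y)|\le d(x,y)^\alpha$, and put $g_k(x)=\inf_y[f(y)+2^{k(1-\alpha)}d(x,y)]$. Then $g_k$ is $2^{k(1-\alpha)}$-Lipschitz, and the computation (8) (with exponent $\alpha$, $t=2^k$, and no factor $2^\theta$) gives $0\le f-g_k\le2^{-k\alpha}$. So $h_k=g_{k+1}-g_k$ satisfies $|h_k|\le2^{-k\alpha}$ and $\mathrm{Lip}(h_k)\le(2^{1-\alpha}+1)2^{k(1-\alpha)}\le3\cdot2^{k(1-\alpha)}$. Hence $2^{k\alpha}h_k$ is bounded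 by $1$ and $3\cdot2^k$-Lipschitz, so $|\mu(h_k)|\le2^{-k\alpha}\|\mu\|_{3\cdot2^k}$.

As $k\to\infty$, $g_k\to f$. As $k\to-\infty$, $\mathrm{Lip}(g_k)\to0$, so $\mu(g_k)\to0$ because $\mu$ has mass $0$. Therefore $\mu(f)\le\sum_{k\in\mathbb Z}2^{-k\alpha}\|\mu\|_{3\cdot2^k}$. On $[2^{k+2},2^{k+3}]$ we have $\|\mu\|_t\ge\|\mu\|_{3\cdot2^k}$ and $t^{-\alpha}\ge2^{-(k+3)\alpha}$, so
$$\int_{2^{k+2}}^{2^{k+3}}t^{-\alpha}\|\mu\|_t\frac{dt}t\ge2^{-(k+3)\alpha}\ln2\;\|\mu\|_{3\cdot2^k}.$$
Sum over $k$. $\square$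

The next lemma is the heart of part (a). Given test functions for the $\mu_i$ at different scales $t_i$, it builds one map into $L_1$, at scale $T$, that sees all of them. The map is Gaussian smoothing; the smoothing happens in $\mathbb R^n$, where the $i$-th coordinate is the $i$-th test function, and only the dimension-free estimate (3) is used.

**Lemma 3.** Let $\mu_1,\dots,\mu_n\in\mathcal M_0(M)$, $t_i>0$, $T=(\sum t_i^2)^{1/2}$. Then $\mathbb E\|\sum\varepsilon_i\mu_i\|_T\ge c\,(\sum\|\mu_i\|_{t_i}^2)^{1/2}$ with $c=\frac1{2\sqrt{2e}}$.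

*Proof.* **Step 1: the map.** Assume $M$ finite. By compactness choose $|f_i|\le1$, $\mathrm{Lip}(f_i)\le t_i$, $\mu_i(f_i)=\|\mu_i\|_{t_i}$. Let $F=(\arcsin(f_i/2))_i:M\to\mathbb R^n$. On $[-1,1]$ the function $s\mapsto\arcsin(s/2)$ has derivative $\frac12(1-s^2/4)^{-1/2}\le\frac1{\sqrt3}$, so the $i$-th coordinate of $F$ is $t_i/\sqrt3$-Lipschitz, and $|F(x)-F(y)|_2\le T\,d(x,y)/\sqrt3$. Let $S_x$ be the density of $F(x)+(\gamma_1,\dots,\gamma_n)$ and let $A\mu=\int S_x\,d\mu(x)\in L_1(\mathbb R^n)$.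

**Step 2: $\|A\mu\|_1\le\|\mu\|_T$.** We have $\|S_x\|_1=1$, and by (3), $\|S_x-S_y\|_1\le\sqrt{2/\pi}\,|F(x)-F(y)|_2\le T\,d(x,y)$. So for $\|H\|_\infty\le1$ the function $x\mapsto\int HS_x$ is bounded by $1$ and $T$-Lipschitz, whence $\int H\,A\mu\le\|\mu\|_T$. Take the supremum over $H$.

**Step 3: $\|A\mu_i\|_1\ge\frac1{2\sqrt e}\|\mu_i\|_{t_i}$.** Since $\mathbb E\sin(a+\gamma)=e^{-1/2}\sin a$, integrating $H_i(z)=2\sqrt e\sin(z_i)$ against $S_x$ gives $2\sin F_i(x)=f_i(x)$. So $\int H_i\,A\mu_i=\mu_i(f_i)$, while $\|H_i\|_\infty\le2\sqrt e$.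

**Step 4: use cotype $2$ of $L_1$.** By Step 2, (4) and Step 3,
$$\mathbb E\Big\|\sum\varepsilon_i\mu_i\Big\|_T\ge\mathbb E\Big\|\sum\varepsilon_iA\mu_i\Big\|_1\ge\tfrac1{\sqrt2}\Big(\sum\|A\mu_i\|_1^2\Big)^{1/2}\ge\frac1{2\sqrt{2e}}\Big(\sum\|\mu_i\|_{t_i}^2\Big)^{1/2}.\ \square$$

*Proof of Theorem 2(a).* The step left is to choose the scales. Let $\mu_i\in\mathcal M_0(M)$, $a_i=\|\mu_i\|_{(\alpha)}>0$, $q=\frac2{1-\alpha}$, $S=\sum_ja_j^q$, and $\lambda_i^2=a_i^q/S$, so that $\sum\lambda_i^2=1$. Apply Lemma 1 to $\sum\varepsilon_i\mu_i$, take expectations, and use Lemma 3 with $t_i=\lambda_is$, for which $T=s$: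
$$C_1\mathbb E\Big\|\sum\varepsilon_i\mu_i\Big\|_{(\alpha)}\ge c\int_0^\infty s^{-\alpha}\Big(\sum\|\mu_i\|_{\lambda_is}^2\Big)^{1/2}\frac{ds}s\ge c\Big(\sum_i\Big(\int_0^\infty s^{-\alpha}\|\mu_i\|_{\lambda_is}\frac{ds}s\Big)^2\Big)^{1/2},$$
the second step by Minkowski. The substitution $\tau=\lambda_is$ and Lemma 2 give
$$\int_0^\infty s^{-\alpha}\|\mu_i\|_{\lambda_is}\frac{ds}s=\lambda_i^\alpha\int_0^\infty\tau^{-\alpha}\|\mu_i\|_\tau\frac{d\tau}\tau\ge\frac{\lambda_i^\alpha a_i}{C_2}.$$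
So the right side is at least $\frac c{C_2}(\sum\lambda_i^{2\alpha}a_i^2)^{1/2}$. Since $q\alpha+2=q$,
$$\sum\lambda_i^{2\alpha}a_i^2=S^{-\alpha}\sum a_i^{q\alpha+2}=S^{1-\alpha},$$
whose square root is $S^{(1-\alpha)/2}=(\sum a_i^q)^{1/q}$. This is the cotype $q$ inequality on $\mathcal M_0(M)$, with constant $C_1C_2/c$ depending only on $\alpha$; zero elements do not matter, and density of $\mathcal M_0(M)$ finishes the proof. Optimality for $L_1$ and $B_{L_1}$ is Theorem 1 with $p=1$, where $\frac2{1-\theta}=\frac2{1-\alpha}$. $\blacksquare$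

## 7. Cotype $\frac4{2-\alpha}$ over subsets of Hilbert space: proof of Theorem 2(b)

Let $0<\alpha<1$. To gain over part (a), we would like Lemma 3 with the smaller scale $T=(\sum t_i^4)^{1/4}$. This is false over general metric spaces: with it, the proof of (a), taking $\lambda_i^4=a_i^q/S$, would give cotype $\frac4{2-\alpha}<\frac2{1-\alpha}$ over $L_1$, against Theorem 1.

So the Hilbert structure must enter, and it enters as smoothness. In Hilbert space a Hölder function can be decomposed, with dimension-free constants, into pieces whose gradients are Lipschitz. For such pieces $f_i$, at scales $t_i$, consider the random function $\sum\gamma_ib_if_i$ with $\sum b_i^2=1$. Its gradient at a fixed point has second moment at most $\sum b_i^2t_i^2\le T^2$, but we need a bound at all points at once. We will cut off where the gradient exceeds a multiple of $T$. The cutoff costs little in Lipschitz constant, because the gradient varies at rate about $\sum|\gamma_i|b_it_i^2\le(\sum b_i^2\gamma_i^2)^{1/2}T^2$;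 this Cauchy–Schwarz step is where $\ell_4$ appears. The danger is that the cutoff spoils the correlation with the $f_i$. It does not if value and gradient are independent at each point, and one auxiliary function arranges this.

**Reduction.** The finitely many measures involved have finite support, in a finite-dimensional subspace of the Hilbert space. By (F1) and density it suffices to consider $\mu_i\in\mathcal M_0(\mathbb R^N)$, with $\mathbb R^N$ Euclidean and constants independent of $N$. Let $\mathcal C_t$ be the set of $C^1$ functions $f:\mathbb R^N\to[-1,1]$ with $|\nabla f|\le t$ and $\nabla f$ $t^2$-Lipschitz. Put $\|\mu\|_t^*=\sup\{\mu(f):f\in\mathcal C_t\}$, which is nondecreasing in $t$.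

**Lemma 4.** $\displaystyle\|\mu\|_{(\alpha)}\le C_2'\int_0^\infty t^{-\alpha}\|\mu\|_t^*\frac{dt}t$ with $C_2'=4^{1+\alpha}/\ln2$.

*Proof.* **Step 1: regularize by inf- and sup-convolution, following Lasry and Lions.** Let $|f(x)-f(y)|\le|x-y|^\alpha$ on $\mathbb R^N$, $\tau>0$, $\lambda=\tau^{2-\alpha}$, and
$$f_\lambda(x)=\inf_y\Big[f(y)+\frac{|x-y|^2}{2\lambda}\Big],\qquad u(x)=\sup_y\Big[f_\lambda(y)-\frac{|x-y|^2}\lambda\Big].$$
With $r=|x-y|=\rho\tau$ we get
$$0\le f-f_\lambda\le\sup_r\Big(r^\alpha-\frac{r^2}{2\lambda}\Big)=\tau^\alpha\sup_\rho\Big(\rho^\alpha-\frac{\rho^2}2\Big)\le\tau^\alpha ;$$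
for $\rho\le1$ use $\rho^\alpha\le1$, for $\rho\ge1$ use $\rho^\alpha\le\rho$ and $\rho-\rho^2/2\le\frac12$. In particular $f_\lambda$ is finite. It is an infimum of functions $x\mapsto f(x-z)+\text{const}$, so its $\alpha$-Hölder constant is at most $1$. Then likewise $0\le u-f_\lambda\le\tau^\alpha\sup_\rho(\rho^\alpha-\rho^2)\le\tau^\alpha$, and $u$ has $\alpha$-Hölder constant at most $1$. Therefore $|u-f|\le\tau^\alpha$.

**Step 2: $u+|x|^2/\lambda$ is convex and $u-|x|^2/\lambda$ is concave.** The first function equals $\sup_y[f_\lambda(y)-|y|^2/\lambda+2\langle x,y\rangle/\lambda]$, a supremum of affine functions of $x$. For the second, $f_\lambda(y)-\frac{|y|^2}{2\lambda}=\inf_z[f(z)+\frac{|z|^2}{2\lambda}-\frac{\langle y,z\rangle}\lambda]$ is concave in $y$. Expanding squares, $\frac{|y|^2}{2\lambda}-\frac{|x-y|^2}\lambda-\frac{|x|^2}\lambda=-\frac1{2\lambda}|y-2x|^2$, so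
$$u(x)-\frac{|x|^2}\lambda=\sup_y\Big[\Big(f_\lambda(y)-\frac{|y|^2}{2\lambda}\Big)-\frac{|y-2x|^2}{2\lambda}\Big].$$
The bracket is jointly concave in $(x,y)$, and the supremum over $y$ of a jointly concave function is concave in $x$.

**Step 3: $u\in C^1$, $|\nabla u|\le2\tau^{\alpha-1}$, and $\nabla u$ is $2\tau^{\alpha-2}$-Lipschitz.** Let $u_\epsilon$ be the convolution of $u$ with an even mollifier. Mollifying $|x|^2$ adds only a constant, so by Step 2 the Hessian of $u_\epsilon$ lies between $-\frac2\lambda I$ and $\frac2\lambda I$. Hence $\nabla u_\epsilon$ is $\frac2\lambda$-Lipschitz, where $\frac2\lambda=2\tau^{\alpha-2}$, and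
$$|u_\epsilon(x+h)-u_\epsilon(x)-\langle\nabla u_\epsilon(x),h\rangle|\le\tau^{\alpha-2}|h|^2 .$$
Take $|h|=\tau$ and $h$ parallel to $\nabla u_\epsilon(x)$. Since $u_\epsilon$ has $\alpha$-Hölder constant at most $1$, $\tau|\nabla u_\epsilon(x)|\le\tau^\alpha+\tau^\alpha$. So the gradients are uniformly bounded by $2\tau^{\alpha-1}$ and equi-Lipschitz. By Arzelà–Ascoli a sequence of them, with $\epsilon\to0$, converges locally uniformly to some $V$ with the same two bounds. Since $u_\epsilon\to u$ uniformly, we may pass to the limit in $u_\epsilon(x+h)-u_\epsilon(x)=\int_0^1\langle\nabla u_\epsilon(x+sh),h\rangle\,ds$. This gives $u\in C^1$ with $\nabla u=V$.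

**Step 4: telescope.** Let $u_k$ be the function $u$ for $\tau=2^{-k}$, and $h_k=u_{k+1}-u_k$. Then
$$|h_k|\le4\cdot2^{-k\alpha},\qquad|\nabla h_k|\le2(1+2^{1-\alpha})2^{k(1-\alpha)}\le6\cdot2^{k(1-\alpha)},$$
and $\nabla h_k$ is $10\cdot2^{k(2-\alpha)}$-Lipschitz, as $2(1+2^{2-\alpha})\le10$. Dividing by $4\cdot2^{-k\alpha}$, the three bounds become $1$, $\frac32 2^k\le2^{k+1}$ and $\frac52 4^k\le(2^{k+1})^2$. So $h_k\in4\cdot2^{-k\alpha}\,\mathcal C_{2^{k+1}}$. As $k\to\infty$, $u_k\to f$ uniformly. As $k\to-\infty$, $\mathrm{Lip}(u_k)\le2\cdot2^{k(1-\alpha)}\to0$, so $\mu(u_k)\to0$. Hence $\mu(f)\le4\sum_k2^{-k\alpha}\|\mu\|^*_{2^{k+1}}$. Finally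
$$\int_{2^{k+1}}^{2^{k+2}}t^{-\alpha}\|\mu\|_t^*\frac{dt}t\ge2^{-(k+2)\alpha}\ln2\;\|\mu\|^*_{2^{k+1}},$$
and summing over $k$ gives the lemma, since every $f$ with $\alpha$-Hölder constant at most $1$ on $\mathbb R^N$ is covered. $\square$

**Lemma 5.** Let $\mu_1,\dots,\mu_n\in\mathcal M_0(\mathbb R^N)$, $t_i>0$, $T=(\sum t_i^4)^{1/4}$. Then
$$\Big(\sum(\|\mu_i\|_{t_i}^*)^2\Big)^{1/2}\le85\,\Big(\mathbb E\Big\|\sum\gamma_i\mu_i\Big\|_T^2\Big)^{1/2}.$$

*Proof.* Let $f_i\in\mathcal C_{t_i}$, $b_i\ge0$, $\sum b_i^2=1$. We construct a random function $G_\gamma$, with Lipschitz constant of order $T$, such that $\mathbb E[\gamma_iG_\gamma]$ is a fixed multiple of $b_if_i$. Note that $t_i\le T$, so $\sum b_i^2t_i^2\le T^2$ and $\sum b_i^2t_i\le T$. By Cauchy–Schwarz, $\sum b_it_i^2\le T^2$.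

**Step 1: an auxiliary function that makes the variance constant.** Let $f_0=(2-\sum b_i^2f_i^2)^{1/2}\in[1,\sqrt2]$. Then $\nabla f_0=-\Theta/f_0$ with $\Theta=\sum b_i^2f_i\nabla f_i$. We have $|\Theta|\le\sum b_i^2t_i\le T$. Each $f_i\nabla f_i$ is $2t_i^2$-Lipschitz, so $\Theta$ is $2T^2$-Lipschitz. Also $|\nabla(1/f_0)|=|\Theta|/f_0^3\le T$. Hence $|\nabla f_0|\le T$ and $\nabla f_0$ is $(2T^2+T\cdot T)=3T^2$-Lipschitz.

**Step 2: the random field, and independence of value and gradient.** Let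
$$Z(x)=\sum_{i=1}^n\gamma_ib_if_i(x)+\gamma_0f_0(x),\qquad Y(x)=\nabla Z(x)=\sum_{i=1}^n\gamma_ib_i\nabla f_i(x)+\gamma_0\nabla f_0(x).$$
For each fixed $x$, $\operatorname{Var}Z(x)=\sum b_i^2f_i^2+f_0^2=2$ and $\operatorname{Cov}(Z(x),Y(x))=\Theta+f_0\nabla f_0=0$. As $(Z(x),Y(x))$ is jointly Gaussian, $Z(x)$ and $Y(x)$ are independent. Moreover $\mathbb E|Y(x)|^2=\sum b_i^2|\nabla f_i|^2+|\nabla f_0|^2\le2T^2$.

**Step 3: cut off large gradients.** Let $\chi(r)=\min(1,(3-r)_+)$, which is $1$ for $0\le r\le2$, $0$ for $r\ge3$, and $1$-Lipschitz. Put $P(x)=\mathbb E\,\chi(|Y(x)|/T)$. By Chebyshev, $P(x)\ge\mathbb P(|Y(x)|\le2T)\ge1-\frac{2T^2}{4T^2}=\frac12$. Define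
$$G_\gamma(x)=\frac{\sin(Z(x))\,\chi(|Y(x)|/T)}{P(x)} .$$

**Step 4: exact correlation.** Fix $x$ and $1\le i\le n$. Let $\ell(Y)$ be the orthogonal projection in $L_2$ of $\gamma_i$ onto the span of the coordinates of $Y$. Since $\operatorname{Cov}(\gamma_i,Z)=b_if_i$, $\operatorname{Var}Z=2$, and $Z$ is uncorrelated with $Y$, the remainder $\eta=\gamma_i-\frac{b_if_i(x)}2Z-\ell(Y)$ is uncorrelated with $Z$ and with $Y$. By joint Gaussianity $\eta$ is centered and independent of $(Z,Y)$. Multiply $\gamma_i$ by $\sin(Z)\chi(|Y|/T)$ and take expectations. The $\eta$ term vanishes. The $\ell(Y)$ term is $\mathbb E[\sin Z]\,\mathbb E[\ell(Y)\chi(|Y|/T)]=0$. Gaussian integration by parts gives $\mathbb E[Z\sin Z]=2\,\mathbb E\cos Z=2e^{-1}$. Hence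
$$\mathbb E[\gamma_iG_\gamma(x)]=\frac1{P(x)}\cdot\frac{b_if_i(x)}2\cdot2e^{-1}\cdot P(x)=e^{-1}b_if_i(x).\tag{9}$$

**Step 5: the Lipschitz constant of $G_\gamma$.** Let $R=(\sum b_i^2\gamma_i^2)^{1/2}+3|\gamma_0|$. By Cauchy–Schwarz $\sum|\gamma_i|b_it_i^2\le(\sum b_i^2\gamma_i^2)^{1/2}T^2$, so with Step 1, $Y$ is $RT^2$-Lipschitz and $\chi(|Y|/T)$ is $RT$-Lipschitz.

Let $v=\sin(Z)\chi(|Y|/T)$. At a point with $|Y|<3T$ its pointwise Lipschitz constant is at most $|\nabla Z|+RT=|Y|+RT\le(3+R)T$. At a point with $|Y(x)|\ge3T$ we have $v(x)=0$ and, for every $y$, $|v(y)|\le\chi(|Y(y)|/T)-\chi(|Y(x)|/T)\le RT|x-y|$. So the pointwise Lipschitz constant is at most $(3+R)T$ everywhere. Since $v$ is locally Lipschitz, integrating along segments shows that $v$ is $(3+R)T$-Lipschitz.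

Next, $\mathbb ER\le1+3\sqrt{2/\pi}<4$, so $P$ is $4T$-Lipschitz, and as $P\ge\frac12$, $1/P$ is $16T$-Lipschitz. Since $|v|\le1$ and $1/P\le2$, we get $|G_\gamma|\le2$ and $\mathrm{Lip}(G_\gamma)\le2(3+R)T+16T=(22+2R)T$. Dividing by $22+2R$ gives an admissible function for $\|\cdot\|_T$, so
$$|\mu(G_\gamma)|\le(22+2R)\|\mu\|_T\qquad\text{for }\mu\in\mathcal M_0(\mathbb R^N).$$

**Step 6: conclude.** Integrate (9) against $\mu_i$, sum, and use Cauchy–Schwarz:
$$e^{-1}\sum b_i\mu_i(f_i)=\mathbb E\Big[\Big(\sum\gamma_i\mu_i\Big)(G_\gamma)\Big]\le\big(\mathbb E(22+2R)^2\big)^{1/2}\Big(\mathbb E\Big\|\sum\gamma_i\mu_i\Big\|_T^2\Big)^{1/2}.$$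
Since $\mathbb ER^2\le2(1+9)=20$, the first factor is at most $22+2\sqrt{20}\le31$, and $31e\le85$. Take suprema over $f_i\in\mathcal C_{t_i}$ and then over $b$. $\square$

*Proof of Theorem 2(b).* **Step 1: Gaussian cotype.** Let $\mu_i\in\mathcal M_0(\mathbb R^N)$, $a_i=\|\mu_i\|_{(\alpha)}>0$, $q=\frac4{2-\alpha}$, $S=\sum_ja_j^q$, and $\lambda_i^4=a_i^q/S$, so $\sum\lambda_i^4=1$. By the Gaussian Kahane–Khintchine inequality, $(\mathbb E\|\sum\gamma_i\mu_i\|_s^2)^{1/2}\le K\,\mathbb E\|\sum\gamma_i\mu_i\|_s$ with $K$ absolute. Apply Lemma 1 to $\sum\gamma_i\mu_i$, then this inequality, then Lemma 5 with $t_i=\lambda_is$, for which $T=s$: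
$$85\,K\,C_1\,\mathbb E\Big\|\sum\gamma_i\mu_i\Big\|_{(\alpha)}\ge\int_0^\infty s^{-\alpha}\Big(\sum(\|\mu_i\|^*_{\lambda_is})^2\Big)^{1/2}\frac{ds}s .$$
By Minkowski, the substitution $\tau=\lambda_is$, and Lemma 4, exactly as in part (a), the right side is at least
$$\Big(\sum_i\Big(\int_0^\infty s^{-\alpha}\|\mu_i\|^*_{\lambda_is}\frac{ds}s\Big)^2\Big)^{1/2}\ge\frac1{C_2'}\Big(\sum\lambda_i^{2\alpha}a_i^2\Big)^{1/2}.$$
Now $\lambda_i^{2\alpha}=(a_i^q/S)^{\alpha/2}$ and $\frac{q\alpha}2+2=q$, so the last sum is $S^{-\alpha/2}\sum a_i^{q\alpha/2+2}=S^{1-\alpha/2}$, whose square root is $S^{(2-\alpha)/4}=(\sum a_i^q)^{1/q}$. By density, $(\sum\|x_i\|^q)^{1/q}\le C\,\mathbb E\|\sum\gamma_ix_i\|$ in $\mathcal F^{(\alpha)}(M)$, with $C$ depending only on $\alpha$.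

**Step 2: from Gaussians to signs.** By Theorem 2(a), $\mathcal F^{(\alpha)}(M)$ has finite cotype $\frac2{1-\alpha}$, with constant depending only on $\alpha$. In a space of finite cotype, $\mathbb E\|\sum\gamma_ix_i\|\le C\,\mathbb E\|\sum\varepsilon_ix_i\|$, with $C$ depending only on the cotype exponent and constant (Maurey–Pisier, Studia Math. 58 (1976); see Diestel–Jarchow–Tonge, *Absolutely Summing Operators*, Ch. 12, or Ledoux–Talagrand, *Probability in Banach Spaces*, §9.2). Combined with Step 1, this gives cotype $\frac4{2-\alpha}$ for signs, with constant depending only on $\alpha$. Optimality for $\ell_2$ and $B_{\ell_2}$ is Theorem 1 with $p=2$. $\blacksquare$
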